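\title{Irreducible plane curves with $H$-constant below $-2$}

\begin{abstract}
For a reduced complex plane curve $C$ of degree $d$ with $s>0$ singular points of multiplicities $m_1,\dots,m_s$, put $H(C)=(d^2-\sum m_i^2)/s$. Irreducible nodal curves have $H>-2$ and come arbitrarily close to $-2$. We show that $-2$ is not a lower bound for irreducible curves: for every odd $n\ge 3$ we construct an irreducible curve $C_n$ of degree $6n^2$, with $H(C_5)=-409/176$ and $H(C_n)\to-4$. The curve is obtained from four graphs of M\"obius maps in $\mathbb P^1\times\mathbb P^1$ by pulling back along a product of two Latt\`es maps and dividing by the Klein four-group. We also prove two restrictions on $H$ in the opposite direction.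
\end{abstract}

\section{Introduction}\label{sec:intro}

We work over $\mathbb C$. Let $C\subset\mathbb P^2$ be a reduced curve of degree $d$, that is, the zero set of a square-free homogeneous polynomial of degree $d$. Let $p_1,\dots,p_s$ be its singular points and $m_i=\operatorname{mult}_{p_i}C$ their multiplicities (the order of vanishing at $p_i$ of a local equation). If $s>0$, the \emph{$H$-constant} of $C$ is
\[
H(C)=\frac{d^2-\sum_{i=1}^s m_i^2}{s}.
\]
The numerator is the self-intersection of the strict transform of $C$ on the blow-up of $\mathbb P^2$ at $p_1,\dots,p_s$. So $H(C)$ measures how negative the curve becomes per point blown up.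

For each $d\ge3$, the image of a general map $\mathbb P^1\to\mathbb P^2$ of degree $d$ is an irreducible curve with $\binom{d-1}{2}$ double points, and for it
\[
H=\frac{d^2-4\binom{d-1}{2}}{\binom{d-1}{2}}=-2+\frac{6d-4}{(d-1)(d-2)}.
\]
These values start at $5$ for the nodal cubic and tend to $-2$ from above. Reducible curves pass $-2$ easily. For $k\ge2$, the $3k$ lines $(x_1^k-x_2^k)(x_2^k-x_3^k)(x_3^k-x_1^k)=0$ have $k^2$ triple points, where $x_1^k=x_2^k=x_3^k$, and multiplicity $k$ at the three coordinate points. These points account for all $3k^2+3\binom k2=\binom{3k}2$ pairs of lines, so $H=-3k^2/(k^2+3)$, which is $-9/4$ for $k=3$. The following question is posed in \cite{slides}.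

\begin{quote}
Is there an irreducible singular plane curve $C$ with $H(C)\le-2$?
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:A}
For every odd $n\ge3$ there is an irreducible plane curve $C_n$ of degree $6n^2$ whose singular points are exactly
\begin{itemize}
\item $7$ points of multiplicity $2n^2$,
\item $\frac{(n^2-1)^2}{4}$ points of multiplicity $6$,
\item $n^2$ points of multiplicity $3$.
\end{itemize}
Hence
\[
H(C_n)=-\frac{4\,(n^4-9n^2+9)}{n^4+2n^2+29},
\]
and $H(C_n)<-2$ for all odd $n\ge5$. The curve $C_5$ has degree $150$ and $H(C_5)=-\frac{409}{176}$.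
\end{theorem}

\begin{theorem}\label{thm:B}
We have $H(C_n)\to-4$ as $n\to\infty$. So for every $\varepsilon>0$ there are infinitely many irreducible plane curves $C$ with $H(C)<-4+\varepsilon$, and the infimum of $H$ over irreducible singular plane curves is at most $-4$.
\end{theorem}

We do not determine this infimum. In the other direction we prove the following.

\begin{theorem}\label{thm:C}
Let $C$ be an irreducible singular plane curve of geometric genus $g$.
\begin{enumerate}
\item[(1)] If $H(C)\le-2$, then $\sum(m_i-2)\ge3d-2+2g$. In particular, if all $m_i=2$, then $H(C)>-2$.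
\item[(2)] If $g\ge1$ and the strict transform of $C$ in the blow-up of $\mathbb P^2$ at $p_1,\dots,p_s$ is smooth (for instance, if all singularities are ordinary), then $H(C)\ge-4-\frac{2g-2}{s}$.
\end{enumerate}
\end{theorem}

Part (1) is proved in Section~\ref{sec:nodes}, where it also explains why one would guess the opposite answer; part (2) is proved in Section~\ref{sec:lower}. Section~\ref{sec:idea} shows on an explicit example where the number $-4$ comes from, and Sections~\ref{sec:quotient}--\ref{sec:Cn} carry out the construction.

A curve on $\mathbb P^1\times\mathbb P^1$ has \emph{bidegree} $(p,q)$ if its equation has degree $p$ in the first variable $u$ and degree $q$ in the second variable $v$. Intersection numbers are given by $(p,q)\cdot(p',q')=pq'+qp'$. The graph of a M\"obius map has bidegree $(1,1)$.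

\section{What $H\le-2$ requires}\label{sec:nodes}

Recall the genus formula. An irreducible plane curve of degree $d$ and geometric genus $g$ satisfies $\binom{d-1}2-g=\sum\delta_{p_i}$, where the local invariant $\delta_p$ is at least $\binom m2$ at a point of multiplicity $m$. If all branches at $p$ are smooth, $\delta_p$ is the sum of the intersection numbers of pairs of branches; so $\delta_p=\binom m2$ at an \emph{ordinary} point, one with $m$ distinct tangents.

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]
The genus formula gives $\sum m_i(m_i-1)\le d^2-3d+2-2g$, and $H(C)\le-2$ says $\sum(m_i^2-2)\ge d^2$. Subtracting,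
\[
\sum(m_i-2)=\sum(m_i^2-2)-\sum m_i(m_i-1)\ge 3d-2+2g .
\]
If all $m_i=2$, the left side is $0$ and the right side is positive, so $H(C)\le-2$ is impossible.
\end{proof}

A curve with $H\le-2$ therefore needs many points of multiplicity at least $3$, and a parameter count suggests that there is no room for them. Curves of degree $d$ form a projective space of dimension $d(d+3)/2$. A point of multiplicity $m$ at a given position imposes $\binom{m+1}2$ linear conditions, and $2$ fewer if the position is free. The expected dimension of the family of curves with multiplicities $m_1,\dots,m_s$ is thus $\frac12\bigl(d^2+3d-\sum(m_i^2+m_i-4)\bigr)$. For the nodal curves above this is $3d-1$. If $H\le-2$, then $m_i^2+m_i-4=(m_i^2-2)+(m_i-2)$ and the two inequalities above bound the expected dimension by $1-g\le1$, although the $8$-dimensional group $\mathrm{PGL}_3$ acts on such curves. The count is only a heuristic, but it says that in an example the conditions must be far from independent. We obtain dependent conditions from ramified coverings.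

\section{The idea: four graphs, a square root, a quotient}\label{sec:idea}

For a reduced singular curve $W$ on $\mathbb P^1\times\mathbb P^1$ put $h(W)=(W^2-\sum m_i^2)/s$, the analogue of $H$. The construction has three steps: start from a reducible curve with $h<0$, amplify $h$ by a pull-back, and make the curve irreducible by a quotient.

\emph{The starting curve.} Let $V=\{1,\sigma_1,\sigma_2,\sigma_3\}$ be the Klein four-group of M\"obius maps
\[
\sigma_1(u)=-u,\qquad \sigma_2(u)=-1/u,\qquad \sigma_3(u)=1/u,
\]
acting diagonally on $\mathbb P^1\times\mathbb P^1$. The orbit of $(2,3)$ consists of $c_1=(2,3)$, $c_{\sigma_1}=(-2,-3)$, $c_{\sigma_2}=(-\frac12,-\frac13)$, $c_{\sigma_3}=(\frac12,\frac13)$. Consider the graph $\Delta_1$ of $v=\frac{14u+1}{6u+21}$ and its images under $V$: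
\begin{equation}\label{eq:four}
\begin{aligned}
\Delta_1&:\ 6uv-14u+21v-1=0, &\qquad \Delta_{\sigma_1}&:\ 6uv+14u-21v-1=0,\\
\Delta_{\sigma_2}&:\ uv+21u-14v-6=0, &\qquad \Delta_{\sigma_3}&:\ uv-21u+14v-6=0.
\end{aligned}
\end{equation}
Substitution shows that $\Delta_1$ contains the four points except $c_1$; hence $\Delta_\sigma$ contains the four points except $c_\sigma$. Two of the graphs share two of the points and have intersection number $2$, so they meet nowhere else. The union $W_1$ has bidegree $(4,4)$, so $W_1^2=32$, and it has four triple points. Thus $h(W_1)=(32-36)/4=-1$.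

\emph{The pull-back.} At $c_1$ the graphs $\Delta_{\sigma_1},\Delta_{\sigma_2},\Delta_{\sigma_3}$ have slopes $\frac{32}9$, $2$, $\frac98$. Pull them back by the local map $u-2=\xi^2$, $v-3=\eta^2$ of degree $4$. The tangent cone becomes $(\eta^2-\frac{32}9\xi^2)(\eta^2-2\xi^2)(\eta^2-\frac98\xi^2)$, six distinct lines. One point of multiplicity $6$ contributes $36=4\cdot9$ to $\sum m_i^2$, as much as four triple points, which is what an unramified map of degree $4$ would have produced; but it contributes $1$ instead of $4$ to $s$. Now let $F$ be a finite self-map of $\mathbb P^1\times\mathbb P^1$ of degree $N$ that has this local form at almost all points over the $c_\sigma$, and suppose that $F^*W_1$ has no singular points elsewhere. Then $(F^*W_1)^2=32N$, there are about $4\cdot N/4$ points of multiplicity $6$, and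
\[
h(F^*W_1)\approx\frac{32N-36N}{N}=-4 .
\]
We take $F=f\times f'$, where $f$ is a self-map of $\mathbb P^1$ ramified to order $2$ at almost all points over four given points. If $f$ has degree $k$, Riemann--Hurwitz allows total ramification $2k-2$, while full ramification over four points would need $4\cdot k/2=2k$. So $f$ must spend essentially all its ramification there. Multiplication by $n$ on an elliptic curve induces such maps (Section~\ref{sec:lattes}).

\emph{The quotient.} The curve $F^*W_1$ has at least four components and does not lie in the plane. One step repairs both defects. If $F$ commutes with $V$ and $F^{-1}(\Delta_1)$ is irreducible, then $V$ permutes the four components transitively, and the image in the quotient by $V$ is irreducible. A free quotient divides both the numerator and the denominator of $h$ by $4$. The quotient surface is birational to $\mathbb P^2$, and the passage to the plane costs seven more singular points, which do not affect the limit. We treat this step first, since it does not depend on $n$.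

\section{The quotient by the Klein four-group}\label{sec:quotient}

To write down $V$-invariant functions we diagonalize the action. Put
\[
\alpha(u)=(\alpha_1,\alpha_2,\alpha_3)=\bigl(2u,\ i(1+u^2),\ 1-u^2\bigr),\qquad \alpha_1^2+\alpha_2^2+\alpha_3^2=0 .
\]
Read as three quadratic forms in homogeneous coordinates $u=u_1/u_0$, these identify $\mathbb P^1$ with the conic $\sum\alpha_k^2=0$. Let $\sigma_k$ act on $\mathbb P^2$ by changing the sign of the $k$-th coordinate. Then $[\alpha(\sigma u)]=\sigma[\alpha(u)]$ for $\sigma\in V$: this is visible for $\sigma_1$, for $\sigma_3$ it follows from $u^2\alpha(1/u)=(\alpha_1,\alpha_2,-\alpha_3)$, and $\sigma_2=\sigma_1\sigma_3$. The fixed points of $\sigma_k$ on $\mathbb P^1$ are the zeros of $\alpha_k$, namely $\{0,\infty\}$, $\{\pm i\}$, $\{\pm1\}$. In particular \emph{no two of the $\alpha_k$ vanish at the same point}, and $V$ acts freely on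
\[
B=\mathbb P^1\setminus\{0,\infty,\pm1,\pm i\}.
\]

On $\mathbb P^1\times\mathbb P^1$ write $\alpha_k=\alpha_k(u)$ and $\beta_k=\alpha_k(v)$. The diagonal action changes the signs of $\alpha_k$ and $\beta_k$ together, so the point $[\beta_1/\alpha_1:\beta_2/\alpha_2:\beta_3/\alpha_3]$ is invariant. Clearing denominators, define
\[
\Phi(u,v)=[\alpha_2\alpha_3\beta_1:\alpha_1\alpha_3\beta_2:\alpha_1\alpha_2\beta_3],
\]
given by forms of bidegree $(4,2)$. Then
\begin{equation}\label{eq:equiv}
\Phi(\sigma u,\sigma v)=\Phi(u,v),\qquad \Phi(u,\sigma v)=\sigma\,\Phi(u,v)\qquad(\sigma\in V).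
\end{equation}
The special loci in the source are
\[
Z=\bigcup_k\{\alpha_k=\beta_k=0\},\qquad A=\bigcup_k\{\alpha_k=0\},\qquad \Lambda=\bigcup_{\sigma\in V}\Lambda_\sigma,\quad \Lambda_\sigma=\{v=\sigma u\}.
\]
Here $Z$ is the set of $12$ points fixed by some $(\sigma_k,\sigma_k)$, and $A\supset Z$ consists of six fibers of the first projection. Since $V$ is abelian, $V\times V$ preserves $Z$, $A$ and $\Lambda$. In the target, let $P_1,P_2,P_3$ be the coordinate points and $Q_\sigma=\sigma[1:1:1]$; these are \emph{the seven points}. Put
\[
O=\mathbb P^1\times\mathbb P^1\setminus(A\cup\Lambda),\qquad U=\mathbb P^2\setminus\bigcup_{j\ne k}\{x_j=\pm x_k\}.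
\]
In the chart $x_3=1$ the six removed lines are the sides and diagonals of the square with vertices $Q_\sigma=(\pm1,\pm1)$; its center is $P_3$, and $P_1,P_2$ are the points at infinity of the sides. None of the seven points lies in $U$.

The map $\Phi$ is defined exactly off $Z$. Indeed, if no $\alpha_k$ vanishes, some entry is nonzero because $\beta\ne0$. If $\alpha_k=0$, the two entries containing $\alpha_k$ vanish and the $k$-th entry is $\beta_k$ times a nonzero number. This also shows that $\Phi$ maps $\{\alpha_k=0\}\setminus Z$ to $P_k$. On $\Lambda_\sigma$ we have $[\beta]=\sigma[\alpha]$, so $\alpha_k=0$ forces $\beta_k=0$; hence no $\alpha_k$ vanishes on $\Lambda_\sigma\setminus Z$, and $\Phi$ maps this set to $Q_\sigma$. Thus $\Phi$ contracts $(A\cup\Lambda)\setminus Z$ to the seven points. Elsewhere it is the quotient map.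

\begin{lemma}\label{lem:cover}
We have $\Phi^{-1}(U)=O$. The map $\Phi:O\to U$ is an unramified covering of degree $4$ whose fibers are the orbits of $V$, which acts freely on $O$.
\end{lemma}

\begin{proof}
Let $(u,v)\in O$ and $x=\Phi(u,v)$, so $x_k=\beta_k/\alpha_k$. Suppose $x_j^2=x_k^2$ with $j\ne k$, that is, $\beta_j^2\alpha_k^2=\beta_k^2\alpha_j^2$. The nonzero vectors $(\alpha_1^2,\alpha_2^2,\alpha_3^2)$ and $(\beta_1^2,\beta_2^2,\beta_3^2)$ lie in the plane where the coordinates sum to $0$, and on this plane the $j$-th and $k$-th coordinates form a coordinate system. So the vectors are proportional, $[\beta]$ differs from $[\alpha]$ by signs, and $v\in Vu$, which is excluded. Hence $\Phi(O)\subset U$, and $\Phi^{-1}(U)=O$ because the rest of the domain maps to the seven points.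

To invert $\Phi$, note that $y_k=\alpha_k^2$ solves the two linear equations $\sum y_k=0$ and $\sum x_k^2y_k=0$, the second being $\sum\beta_k^2=0$. For $x\in U$ these equations are independent, and their solution is $[y]=[x_2^2-x_3^2:x_3^2-x_1^2:x_1^2-x_2^2]$, which has no zero coordinate. Let
\[
\widetilde U=\bigl\{(x,[\alpha])\in U\times\mathbb P^2:\ [\alpha_1^2:\alpha_2^2:\alpha_3^2]=[x_2^2-x_3^2:x_3^2-x_1^2:x_1^2-x_2^2]\bigr\}.
\]
Away from the coordinate triangle, squaring the coordinates is an unramified covering whose fibers are free $V$-orbits. The projection $\widetilde U\to U$ is a pull-back of it and has the same property, with $V$ acting on $[\alpha]$. We have just seen that $(u,v)\mapsto(\Phi(u,v),[\alpha(u)])$ maps $O$ to $\widetilde U$; this map is $V$-equivariant and lies over $U$. Conversely, let $(x,[\alpha])\in\widetilde U$. Then $[\alpha]$ is on the conic and determines $u$, with all $\alpha_k\ne0$. The vector $\beta=(x_k\alpha_k)$ is nonzero and satisfies $\sum\beta_k^2=0$, so it determines $v$. If $v\in Vu$, the numbers $x_k^2=\beta_k^2/\alpha_k^2$ would be equal, which is false on $U$. So $(u,v)\in O$ and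 $\Phi(u,v)=x$. The two morphisms are mutually inverse, and $O\cong\widetilde U$ over $U$.
\end{proof}

Lemma~\ref{lem:cover} says nothing at the seven points. There we find multiplicities by counting points on general lines, which reduces to intersection numbers on $\mathbb P^1\times\mathbb P^1$. We use two standard consequences of Bertini's theorem, which says here that a general member of a base-point-free linear system on a smooth complex curve is a reduced set of points.

\begin{enumerate}
\item[(B1)] Let $W\subset\mathbb P^1\times\mathbb P^1$ be a reduced curve, $Y\subset W$ a finite set, and consider a linear system of curves of bidegree $(p,q)$ with no base point on $W$. Then a general member meets $W$ in exactly $(p,q)\cdot W$ distinct points, none in $Y$. (The members through a given point of $W$ form a hyperplane, so a general member misses $Y$ and the singular points of $W$; Bertini on the normalization of $W$ makes the intersection transversal.)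
\item[(B2)] Let $C$ be a reduced plane curve of degree $d$. A general line meets $C$ in $d$ distinct points, and a general line through a point $P$ meets $C\setminus\{P\}$ in $d-\operatorname{mult}_PC$ distinct points. (A line not tangent to $C$ at $P$ has intersection number $\operatorname{mult}_PC$ there, and by Bertini the other intersections are transversal.)
\end{enumerate}

\begin{proposition}\label{prop:descent}
Let $W\subset\mathbb P^1\times\mathbb P^1$ be a reduced curve of bidegree $(2m,2m)$ that is invariant under the diagonal action of $V$, is disjoint from $Z$, and has no component in $A\cup\Lambda$. Then $C=\Phi(W)$ is a plane curve with the following properties.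
\begin{enumerate}
\item[(a)] Every point of $C\setminus U$ is one of the seven points. The points of $C\cap U$ correspond to the $V$-orbits in $W\cap O$, each with four elements, and $\operatorname{mult}_{\Phi(w)}C=\operatorname{mult}_wW$ for $w\in W\cap O$.
\item[(b)] $\deg C=3m$, and $C$ has multiplicity $m$ at each of the seven points.
\item[(c)] If $V$ permutes the components of $W$ transitively, then $C$ is irreducible.
\end{enumerate}
\end{proposition}

Note that $(3m)^2-7m^2=2m^2=W^2/4$: once the seven points are subtracted, the self-intersection behaves as in a free quotient.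

\begin{proof}
Since $W\cap Z=\emptyset$, the map $\Phi$ is a morphism on $W$ and $C$ is closed. The set $Y=W\cap(A\cup\Lambda)$ is finite, and $\Phi$ has finite fibers on $O$, so each component of $W$ maps onto a curve. By \eqref{eq:equiv}, components in one $V$-orbit have the same image; this gives (c).

(a) The set $Y$ maps to the seven points and $W\cap O$ maps to $U$, so $C\cap U=\Phi(W\cap O)$. As $W$ is $V$-invariant and the fibers of $\Phi|_O$ are orbits, $\Phi^{-1}(C)\cap O=W\cap O$. By Lemma~\ref{lem:cover}, $\Phi$ is a local analytic isomorphism at $w\in W\cap O$, and it carries the germ of $W$ at $w$ to the germ of $C$ at $\Phi(w)$.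

(b) By (a), for every line $L$,
\begin{equation}\label{eq:count}
|L\cap C\cap U|=\tfrac14\,|\Phi^{-1}(L)\cap W\cap O| .
\end{equation}
The three forms defining $\Phi$ have their base points in $Z$, hence none on $W$. By (B1), the pull-back of a general line meets $W$ in $(4,2)\cdot(2m,2m)=12m$ points, all in $O$. A general line misses the seven points, so \eqref{eq:count} and (B2) give $\deg C=3m$.

Let $P$ be one of the seven points. A general line $L$ through $P$ contains none of the other six, so $L\cap C\setminus\{P\}=L\cap C\cap U$. By \eqref{eq:count} and (B2) it suffices to show that $\Phi^{-1}(L)\cap W\cap O$ has $8m$ points; then $\operatorname{mult}_PC=3m-2m=m$. The pull-backs of the lines through $P$ all contain the curve contracted to $P$, so we remove this fixed part and check that the remaining pencil has its base points in $Z$.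

\emph{The points $P_k$.} The line $\lambda_2x_2+\lambda_3x_3=0$ through $P_1$ pulls back to $\alpha_1(\lambda_2\alpha_3\beta_2+\lambda_3\alpha_2\beta_3)=0$, and $\alpha_1\ne0$ on $O$. The pencil spanned by $\alpha_3\beta_2$ and $\alpha_2\beta_3$ has bidegree $(2,2)$. At a base point either $\alpha_3=0$, so $\alpha_2\ne0$ and $\beta_3=0$; or $\beta_2=0$, so $\beta_3\ne0$ and $\alpha_2=0$. In both cases the point is in $Z$. By (B1) a general member meets $W$ in $(2,2)\cdot(2m,2m)=8m$ points, all in $O$. The argument used only that no two $\alpha_k$ and no two $\beta_k$ vanish together, so it applies to $P_2$ and $P_3$ after permuting indices.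

\emph{The point $Q_1=[1:1:1]$.} The lines through $Q_1$ are spanned by the differences $x_j-x_k$, whose pull-backs involve the entries of the vector product $\alpha\times\beta$:
\begin{align*}
\alpha_2\beta_3-\alpha_3\beta_2&=i\bigl[(1+u^2)(1-v^2)-(1-u^2)(1+v^2)\bigr]=2i(u-v)(u+v),\\
\alpha_3\beta_1-\alpha_1\beta_3&=2\bigl[v(1-u^2)-u(1-v^2)\bigr]=2i(u-v)\cdot i(1+uv),\\
\alpha_1\beta_2-\alpha_2\beta_1&=2i\bigl[u(1+v^2)-v(1+u^2)\bigr]=2i(u-v)(1-uv).
\end{align*}
So $\alpha\times\beta=2i(u-v)\,\gamma$ with $\gamma=(u+v,\ i(1+uv),\ 1-uv)$ of bidegree $(1,1)$. Now $\Phi^*(x_2-x_3)=\alpha_1\alpha_3\beta_2-\alpha_1\alpha_2\beta_3=-2i(u-v)\alpha_1\gamma_1$, and the cyclic permutations give $\Phi^*(x_3-x_1)=-2i(u-v)\alpha_2\gamma_2$ and $\Phi^*(x_1-x_2)=-2i(u-v)\alpha_3\gamma_3$. The factor $u-v$, the equation of $\Lambda_1$, is nonzero on $O$. What remains is the pencil spanned by the forms $\alpha_k\gamma_k$, of bidegree $(3,1)$.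

The vector $\gamma$ vanishes nowhere. In homogeneous coordinates $\gamma=0$ means $u_0v_0=u_1v_1=0$ and $u_0v_1+u_1v_0=0$; the first two equations force $u_0=v_1=0$ or $u_1=v_0=0$, and then exactly one of the terms $u_0v_1$, $u_1v_0$ is nonzero. At a base point of the pencil choose $l$ with $\gamma_l\ne0$. Then $\alpha_l=0$, the other two $\alpha_k$ are nonzero, and the other two $\gamma_k$ vanish. Dividing $\beta\cdot(\alpha\times\beta)=0$ by $2i(u-v)$ gives the identity $\sum\beta_k\gamma_k=0$, which here reads $\beta_l\gamma_l=0$. So $\alpha_l=\beta_l=0$ and the point is in $Z$. By (B1) a general member meets $W$ in $(3,1)\cdot(2m,2m)=8m$ points, all in $O$.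

\emph{The points $Q_\sigma$.} The curve $W'=(1\times\sigma)W$ satisfies the hypotheses of the proposition, because $V$ is abelian and $1\times\sigma$ preserves $Z$ and $A\cup\Lambda$. By \eqref{eq:equiv} its image is $\sigma C$. The previous case gives $m=\operatorname{mult}_{Q_1}(\sigma C)=\operatorname{mult}_{Q_\sigma}C$.
\end{proof}

The hypothesis $W\cap Z=\emptyset$ entered through (B1) in each count: at a point of $W\cap Z$ all members of the linear system would meet $W$, and this intersection would be lost from the count in $O$.

\section{Four graphs with four triple points}\label{sec:graphs}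

The example \eqref{eq:four} must be deformed, because the pull-back will require a general choice of the orbit. Let $a,b\in B$ and $c_\sigma=(\sigma a,\sigma b)$ for $\sigma\in V$. Let $\mu$ be the M\"obius map with $\mu(\sigma a)=\sigma b$ for the three elements $\sigma\ne1$. We assume
\begin{enumerate}
\item[(i)] $\mu(a)\ne b$.
\end{enumerate}
Since $\mu$ is injective, (i) gives $\mu(a)\notin Vb$ and $\mu^{-1}(b)\notin Va$. Let $\Delta=\Delta_1$ be the graph of $\mu$, let $\Delta_\sigma=(\sigma,\sigma)\Delta$, again the graph of a M\"obius map, and let $W_1=\sum_{\sigma\in V}\Delta_\sigma$. If (i) fails, $\sigma\mu\sigma^{-1}$ and $\mu$ agree on the four points of $Va$, and the four graphs coincide.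

\begin{lemma}\label{lem:graphs}
Assume \textup{(i)}.
\begin{enumerate}
\item[(a)] The four graphs are distinct, and $W_1$ is singular exactly at the four points $c_\sigma$. Through each of them pass three graphs, with finite, nonzero, pairwise distinct slopes.
\item[(b)] $W_1\cap(Va\times Vb)=\{c_\sigma:\sigma\in V\}$.
\item[(c)] $W_1\cap Z=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (i), $\Delta$ contains $c_\tau$ if and only if $\tau\ne1$. As $(\sigma,\sigma)c_\tau=c_{\sigma\tau}$, the graph $\Delta_\sigma$ contains $c_\tau$ if and only if $\tau\ne\sigma$. So the graphs are distinct, and for $\sigma\ne\tau$ both $\Delta_\sigma$ and $\Delta_\tau$ contain the two points $c_\rho$ with $\rho\ne\sigma,\tau$. Since $\Delta_\sigma\cdot\Delta_\tau=2$, they meet only there, transversally. The slopes are finite and nonzero because M\"obius maps are local isomorphisms.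

(b) By symmetry it suffices to consider $\Delta$. Its point with first coordinate $\tau a$ is $c_\tau$ if $\tau\ne1$, and it is $(a,\mu(a))\notin Va\times Vb$ if $\tau=1$.

(c) A point of $\Delta_\tau$ fixed by $(\sigma_k,\sigma_k)$ also lies on $\Delta_{\sigma_k\tau}$, so it is one of the $c_\rho$ by (a). But $c_\rho\in B\times B$ is not fixed.
\end{proof}

\begin{example}\label{ex:sextic}
Take $a=2$, $b=3$, so that $W_1$ is the curve \eqref{eq:four}, and descend it without any pull-back. Since $3\notin V\cdot2$, the points $c_\sigma$ lie in $O$ and no $\Delta_\sigma$ is a component of $\Lambda$. Proposition~\ref{prop:descent} with $m=2$ gives an irreducible sextic with seven double points and one triple point, and $H=(36-28-9)/8=-\frac18$. All of this can be seen on $\Delta\cong\mathbb P^1$, which maps birationally onto the sextic. The forms of bidegree $(4,2)$ restrict to forms of degree $6$. The points $u=0,\infty$ go to $P_1$, the points $u=\pm i$ to $P_2$, and $u=\pm1$ to $P_3$. The two points of $\Delta\cap\Lambda_1$, the roots of $6u^2+7u-1$, go to $Q_1$. The three points $u=-2,\pm\frac12$ go to the triple point $\Phi(2,3)=[\frac64:\frac{10}5:\frac83]=[9:12:16]$.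 The genus formula reads $10-0=7+3$. This sextic is the case $n=1$ of the list in Theorem~\ref{thm:A}.
\end{example}

\section{Latt\`es maps}\label{sec:lattes}

We need self-maps of $\mathbb P^1$ that are ramified to order $2$ at almost all points over $Va$ and commute with $V$. Four points of $\mathbb P^1$ determine an elliptic curve, and both properties come from its group law.

For $a\in B$ let $\pi_a:E_a\to\mathbb P^1$ be the double cover branched over the four points of $Va$, with the point over $a$ as origin. Recall that $\pi_a$ is then the quotient by $p\mapsto-p$, that it is ramified exactly at the points of $E_a[2]=\pi_a^{-1}(Va)$, and that multiplication $[n]:E_a\to E_a$ is unramified of degree $n^2$ with kernel $E_a[n]\cong(\mathbb Z/n)^2$.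

The group $V$ is induced by the translations by $E_a[2]$. Indeed, translation by $t\in E_a[2]$, $t\neq 0$, commutes with $-1$, so it induces a M\"obius map, which permutes $Va$ as a double transposition sending $a$ to $\pi_a(t)$. The element of $V$ sending $a$ to $\pi_a(t)$ also acts on $Va$ as a double transposition. A double transposition of four points is determined by the image of one point, so the two M\"obius maps agree on four points and are equal.

From now on fix an odd $n\ge3$. Since $[n]$ commutes with $-1$, it induces a map $f_a:\mathbb P^1\to\mathbb P^1$ of degree $n^2$ with $f_a\pi_a=\pi_a[n]$, a \emph{Latt\`es map}. Put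
\[
T_a=f_a^{-1}(Va)=\pi_a(E_a[2n]).
\]

\begin{lemma}\label{lem:lattes}
Let $a\in B$.
\begin{enumerate}
\item[(a)] $f_a$ commutes with $V$, and $T_a$ is a $V$-stable subset of $B$.
\item[(b)] $f_a$ is unramified over $\mathbb P^1\setminus Va$. For $c\in Va$ the fiber $f_a^{-1}(c)$ consists of $c$, where $f_a$ is unramified, and $\frac{n^2-1}2$ further points, each of ramification index $2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) As $n$ is odd, $nt=t$ for $t\in E_a[2]$, so $n(p+t)=np+t$. Hence $f_a$ commutes with $V$ and $T_a$ is $V$-stable. If $x$ is fixed by $\sigma_k$, so is $f_a(x)$; then $f_a(x)\notin Va$, because $Va\subset B$.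

(b) Compare ramification indices at $p\in E_a$ in $f_a\pi_a=\pi_a[n]$. The right side has index $2$ if $np\in E_a[2]$ and $1$ otherwise. The left side has the index of $f_a$ at $\pi_a(p)$, multiplied by $2$ if $p\in E_a[2]$. If $np\notin E_a[2]$, the index of $f_a$ is $1$. If $np=t\in E_a[2]$, it is $1$ when $p\in E_a[2]$, that is, $p=t$, and $2$ otherwise. The $n^2-1$ solutions $p\ne t$ of $np=t$ are paired by $p\mapsto-p$, which gives $\frac{n^2-1}2$ points of $\mathbb P^1$.
\end{proof}

The total ramification $4\cdot\frac{n^2-1}2=2n^2-2$ is the Riemann--Hurwitz number of Section~\ref{sec:idea}. For even $n$ the lemma fails: then $nt=0$, so $f_a\sigma=f_a$ and $f_a$ does not commute with $V$.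

The singular points of the pulled-back curve will lie in $T_a\times T_b$. They count as separate singular points in the plane only if they avoid the curves that $\Phi$ contracts. By Lemma~\ref{lem:lattes}(a) they avoid $A$. To avoid $\Lambda$ we impose
\begin{enumerate}
\item[(ii)] $T_a\cap T_b=\emptyset$.
\end{enumerate}

\begin{lemma}\label{lem:choice}
Fix $a\in B$. All but finitely many $b\in B$ satisfy \textup{(i)} and \textup{(ii)}.
\end{lemma}

\begin{proof}
If (i) fails, $\mu$ maps $(a,-a,1/a,-1/a)$ to $(b,-b,1/b,-1/b)$, so these quadruples have the same cross-ratio. The cross-ratio of the second is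
\[
\frac{(b-1/b)(-b+1/b)}{(b+1/b)(-b-1/b)}=\Bigl(\frac{b^2-1}{b^2+1}\Bigr)^2,
\]
a nonconstant rational function of $b$. So (i) excludes finitely many $b$.

For (ii), fix one of the finitely many points $x\in T_a$; we show that $x\in T_b$ for only finitely many $b$. The condition is algebraic in $b$, so the point is to find one $b$ for which it fails, and we do not compute torsion points to do this. Instead we split $T_b$ into two parts. The curves $E_b$ form a smooth projective family $\mathcal E\to B$, the double cover $y^2=(u_1^2-b^2u_0^2)(u_1^2-b^{-2}u_0^2)$ of $B\times\mathbb P^1$, with the section given by the origins. In such a family the $2n$-torsion $\mathcal E[2n]$ is finite and unramified over $B$: locally on $B$ it is a disjoint union of $4n^2$ sections, four of which form $\mathcal E[2]$. So $\mathcal E[2]$ and $\mathcal E[2n]\setminus\mathcal E[2]$ are both closed subvarieties of $\mathcal E$. Their images $\mathcal T'$ and $\mathcal T''$ under the finite map $\mathcal E\to B\times\mathbb P^1$ are Zariski closed, and they are disjoint because $\pi_b^{-1}(Vb)=E_b[2]$. The fiber of $\mathcal T'$ over $b$ is $Vb$, and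 that of $\mathcal T'\cup\mathcal T''$ is $T_b$.

By Lemma~\ref{lem:lattes}(a), $x\in B$. The set $\{b:(b,x)\in\mathcal T'\}$ equals $Vx$, which is finite and contains $x$. The set $\{b:(b,x)\in\mathcal T''\}$ is Zariski closed in the irreducible curve $B$ and does not contain $b=x$, since $(x,x)\in\mathcal T'$. So it is finite as well.
\end{proof}

\section{The curves $C_n$}\label{sec:Cn}

Fix $a,b\in B$ satisfying (i) and (ii), and let $F=f_a\times f_b$. This is a finite self-map of $\mathbb P^1\times\mathbb P^1$ of degree $n^4$. It commutes with the diagonal action of $V$ and is unramified outside the preimage of $(Va\times\mathbb P^1)\cup(\mathbb P^1\times Vb)$. Put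
\[
W=F^*W_1=\sum_{\sigma\in V}F^*\Delta_\sigma .
\]
Substituting $f_a(u)$, $f_b(v)$ in a form of bidegree $(1,1)$ gives bidegree $(n^2,n^2)$, so $W$ has bidegree $(4n^2,4n^2)$. As $F$ is finite, each component of $F^*\Delta_\sigma$ maps onto $\Delta_\sigma$, and $F$ is unramified over all but finitely many points of $\Delta_\sigma$. Hence every component occurs with multiplicity $1$, different $F^*\Delta_\sigma$ have no common component, and $W$ is reduced.

\subsection*{Irreducibility}
The curve $\Gamma=F^{-1}(\Delta)=\{f_b(v)=\mu f_a(u)\}$ is the fiber product of the two coverings $f_a$ and $\mu^{-1}f_b$ of $\mathbb P^1$. A fiber product splits when the two coverings are related; for instance $\{f_a(v)=f_a(u)\}$ contains the diagonal. Here the coverings share three branch points, but by (i) each has one branch point of its own, and this makes them independent. To use group theory we pass to the Galois coverings by the elliptic curves.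

\begin{lemma}\label{lem:irred}
The curve $\Gamma=F^{-1}(\Delta)$ is irreducible.
\end{lemma}

\begin{proof}
Let $\varphi_a=\pi_a[n]:E_a\to\mathbb P^1$ and $\varphi_b=\mu^{-1}\pi_b[n]:E_b\to\mathbb P^1$. Both have degree $2n^2$. The map $\varphi_a$ has ramification index $2$ at every point over $Va$ and is unramified elsewhere. The same holds for $\varphi_b$ with $Va$ replaced by $\mu^{-1}(Vb)=(Va\setminus\{a\})\cup\{a'\}$, where $a'=\mu^{-1}(b)\notin Va$. Let $X=\mathbb P^1\setminus(Va\cup\{a'\})$. The group $G_a$ of the $2n^2$ maps $p\mapsto\pm p+q$, $q\in E_a[n]$, preserves $\varphi_a$. A fixed point of $p\mapsto-p+q$ satisfies $2np=nq=0$, so it lies over $Va$. Hence $G_a$ acts freely, and by counting simply transitively, on the fibers over $X$. The same holds for $G_b$ and $\varphi_b$.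

Let $\widetilde\Gamma=\{(p,p')\in E_a\times E_b:\varphi_a(p)=\varphi_b(p')\in X\}$. It is an unramified covering of $X$, with $G_a\times G_b$ acting simply transitively on the fibers, and $\pi_a\times\pi_b$ maps it onto $\Gamma^\circ=\{(u,v)\in\Gamma:f_a(u)\in X\}$. We show that $\widetilde\Gamma$ is connected.

Fix $(p_0,p_0')\in\widetilde\Gamma$ over $x_0\in X$. For a loop $\ell$ in $X$ based at $x_0$, the lift to $E_a$ starting at $p_0$ ends at $\rho_a(\ell)p_0$ for a unique $\rho_a(\ell)\in G_a$. This defines a homomorphism $\rho_a:\pi_1(X,x_0)\to G_a$, which is surjective because $\varphi_a^{-1}(X)$ is connected. Define $\rho_b$ in the same way, and let $I\subset G_a\times G_b$ be the image of $(\rho_a,\rho_b)$. The points of the fiber over $x_0$ that can be joined to $(p_0,p_0')$ in $\widetilde\Gamma$ form the orbit $I(p_0,p_0')$. So we must show $I=G_a\times G_b$.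

Let $N=\{\theta\in G_a:(\theta,1)\in I\}$. It is normal in $G_a$: given $\kappa\in G_a$, surjectivity of $\rho_a$ gives an element $(\kappa,\kappa')\in I$, and conjugating $(\theta,1)$ by it yields $(\kappa\theta\kappa^{-1},1)$. Let $\ell$ run from $x_0$ to a point near $a$, circle $a$ once, and return. Since $\varphi_b$ is unramified over $a$, we have $\rho_b(\ell)=1$. Since $\varphi_a$ has the local form $z\mapsto z^2$ at all points over $a$, the lift of $\ell$ is not closed and the lift of $\ell^2$ is closed. So $\iota=\rho_a(\ell)\in N$ has order $2$. As $E_a[n]$ has odd order, $\iota$ is not a translation: $\iota(p)=-p+q_0$. If $\kappa$ is the translation by $q\in E_a[n]$, then $\kappa\iota\kappa^{-1}(p)=-p+q_0+2q$, and $\kappa\iota\kappa^{-1}\iota\in N$ is the translation by $2q$. As $n$ is odd, $2E_a[n]=E_a[n]$. So $N$ contains all translations and $\iota$, whence $N=G_a$ and $G_a\times1\subset I$. A loop around $a'$, over which $\varphi_b$ is ramified and $\varphi_a$ is not, gives $1\times G_b\subset I$ by the same argument.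

Thus $\widetilde\Gamma$ and its image $\Gamma^\circ$ are connected. The curve $\Gamma^\circ$ is smooth, since $F$ is unramified along it, and a connected smooth curve is irreducible. Finally $\Gamma\setminus\Gamma^\circ$ is finite and every component of $\Gamma$ is a curve, so $\Gamma$ is the closure of $\Gamma^\circ$.
\end{proof}

Since $F$ commutes with $V$, we have $F^{-1}(\Delta_\sigma)=(\sigma,\sigma)\Gamma$. So $W$ has four components, permuted transitively by $V$.

\subsection*{Singular points}
Besides the points over the $c_\sigma$, we must examine the points where $W_1$ crosses the branch locus of $F$, since a pull-back can acquire singularities there.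

\begin{lemma}\label{lem:sing}
The curve $W$ has exactly $(n^2-1)^2$ points of multiplicity $6$ and $4n^2$ points of multiplicity $3$, and it is smooth elsewhere. All singular points lie in $O$, and $W\cap Z=\emptyset$.
\end{lemma}

\begin{proof}
Let $w\in W$ and $F(w)=(x,y)$. Choose local coordinates $x',y'$ centered at $x,y$. By Lemma~\ref{lem:lattes}(b) there are local coordinates $\xi,\eta$ at $w$ in which $F$ is $x'=\xi^e$, $y'=\eta^{e'}$ with $e,e'\in\{1,2\}$, where $e=1$ if $x\notin Va$ and $e'=1$ if $y\notin Vb$. A graph $y'=\psi(x')$ with $\psi(0)=0$, $\psi'(0)\ne0$ pulls back to $\eta^{e'}-\psi(\xi^e)=0$, which has multiplicity $\min(e,e')$ at $w$.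

If $(x,y)\notin Va\times Vb$, then $\min(e,e')=1$, and only one graph passes through $(x,y)$ by Lemma~\ref{lem:graphs}(a). So $W$ is smooth at $w$. If $(x,y)\in Va\times Vb$, then $(x,y)=c_\sigma$ for some $\sigma$ by Lemma~\ref{lem:graphs}(b), three graphs pass through it, and $\operatorname{mult}_wW=3\min(e,e')$. In $F^{-1}(c_\sigma)=f_a^{-1}(x)\times f_b^{-1}(y)$ there are $\bigl(\frac{n^2-1}2\bigr)^2$ points with $(e,e')=(2,2)$, which have multiplicity $6$. There are $\frac{n^2-1}2$ points of each of the types $(2,1)$ and $(1,2)$ and one of type $(1,1)$, in total $n^2$ points of multiplicity $3$. Multiplying by $4$ gives the counts.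

A singular point $(u,v)$ lies in $T_a\times T_b$. It is not in $A$, because $T_a\subset B$. If $v=\sigma u$, then $v\in T_a\cap T_b$ because $T_a$ is $V$-stable, contrary to (ii). So $(u,v)\in O$. Finally, $F$ maps fixed points of $(\sigma_k,\sigma_k)$ to fixed points of $(\sigma_k,\sigma_k)$, so $F(Z)\subset Z$, and $W_1\cap Z=\emptyset$ by Lemma~\ref{lem:graphs}(c).
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}]
The curve $W$ is reduced, $V$-invariant, of bidegree $(2m,2m)$ with $m=2n^2$, and disjoint from $Z$. Its components have bidegree $(n^2,n^2)$ with $n^2>1$, while those of $A\cup\Lambda$ have bidegree $(1,0)$ or $(1,1)$. So Proposition~\ref{prop:descent} applies. The curve $C_n=\Phi(W)$ is irreducible of degree $6n^2$ and has multiplicity $2n^2$ at the seven points, which are its only points outside $U$. By Lemma~\ref{lem:sing} and Proposition~\ref{prop:descent}(a), its singular points in $U$ are $\frac{(n^2-1)^2}4$ points of multiplicity $6$ and $n^2$ points of multiplicity $3$. Therefore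
\[
H(C_n)=\frac{36n^4-28n^4-9(n^2-1)^2-9n^2}{7+\frac{(n^2-1)^2}4+n^2}=\frac{-n^4+9n^2-9}{\frac14(n^4+2n^2+29)},
\]
which is the stated formula. The inequality $H(C_n)<-2$ is equivalent to $2(n^4-9n^2+9)>n^4+2n^2+29$, that is, to $n^2(n^2-20)>11$, which holds for $n\ge5$. For $n=5$ we get $d=150$, $s=7+144+25=176$ and $d^2-\sum m_i^2=22500-17500-5184-225=-409$. The formula shows $H(C_n)\to-4$, and the curves $C_n$ have different degrees; this gives Theorem~\ref{thm:B}.
\end{proof}

\begin{remark}\label{rem:genus}
The genus formula gives an independent check of these numbers. Since $V$ permutes the four components of $W$ simply transitively, $\Gamma\to C_n$ is birational. The curve $\Gamma$ has arithmetic genus $(n^2-1)^2$, and by the proof of Lemma~\ref{lem:sing} its singular points are the nodes $\eta^2=\psi(\xi^2)$ over the three points $c_\sigma\in\Delta$, which number $\frac34(n^2-1)^2$. So $g(C_n)=\frac14(n^2-1)^2$. The points of multiplicity $6$ are ordinary, with $\delta=15$, because the slopes in Lemma~\ref{lem:graphs}(a) are distinct and nonzero. One triple point of $C_n$, of type $(1,1)$, is ordinary, with $\delta=3$. At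 the other $n^2-1$ the three smooth branches, $\eta=\psi_k(\xi^2)$ up to exchanging $\xi$ and $\eta$, meet pairwise with intersection number $2$, so $\delta=6$. With $\binom{2n^2}2$ for each of the seven points,
\[
\binom{6n^2-1}2-7n^2(2n^2-1)-\tfrac{15}4(n^2-1)^2-3-6(n^2-1)=\tfrac14(n^2-1)^2 .
\]
For $n=5$ the inequality of Theorem~\ref{thm:C}(1) reads $937\ge736$. Theorem~\ref{thm:C}(2) does not apply to $C_n$: after one blow-up the three tangent branches become $\eta_1=\psi_k(\xi^2)/\xi$ and still pass through a common point.
\end{remark}

\section{A lower bound from the logarithmic Bogomolov--Miyaoka--Yau inequality}\label{sec:lower}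

Write $\chi$ for the topological Euler characteristic. A divisor is \emph{nef} if it has nonnegative intersection with every curve; a nef divisor has nonnegative square, and it is \emph{big} exactly when its square is positive. We use the logarithmic Bogomolov--Miyaoka--Yau inequality \cite{Miyaoka} in the following form: if $D$ is a smooth curve on a smooth projective surface $Y$ and $K_Y+D$ is nef and big, then
\begin{equation}\label{eq:BMY}
(K_Y+D)^2\le3\,\chi(Y\setminus D).
\end{equation}
On the blown-up plane both sides can be written in terms of $s$, $g$ and $D^2$. The divisor $K+D$ need not be nef there, and the hypothesis $g\ge1$ is what allows us to make it nef.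

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
Let $X$ be the blow-up of $\mathbb P^2$ at $p_1,\dots,p_s$ and $D$ the strict transform of $C$, a smooth curve of genus $g$ with $D^2=sH(C)$. Using $K_X^2=9-s$, the adjunction formula $K_X\cdot D=2g-2-D^2$, and $\chi(X)=3+s$, $\chi(D)=2-2g$, we get
\[
(K_X+D)^2=5+4g-s-D^2,\qquad \chi(X\setminus D)=s+1+2g>0 .
\]
If $(K_X+D)^2\le3\chi(X\setminus D)$, then $D^2\ge-4s-(2g-2)$, and division by $s$ gives the claim. It remains to prove this inequality.

The surface $X$ is rational, so $h^0(K_X)=h^1(K_X)=0$. The sequence $0\to\mathcal O(K_X)\to\mathcal O(K_X+D)\to\mathcal O_D(K_D)\to0$ gives $h^0(K_X+D)=g\ge1$, so $K_X+D$ is effective.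

Suppose $(K_X+D)\cdot R<0$ for an irreducible curve $R$. Then $R$ is a component of an effective divisor in the class $K_X+D$, and $R^2<0$. Also $R\ne D$, since $(K_X+D)\cdot D=2g-2\ge0$. Hence $D\cdot R\ge0$ and $K_X\cdot R<0$. Adjunction gives $R^2+K_X\cdot R\ge-2$, so $R^2=K_X\cdot R=-1$ and $R$ is a smooth rational curve; and $-1+D\cdot R<0$ gives $D\cap R=\emptyset$. Contract $R$ by $\epsilon:X\to X'$ and let $D'\cong D$ be the image of $D$. Then $K_X+D=\epsilon^*(K_{X'}+D')+R$, the class $K_{X'}+D'=\epsilon_*(K_X+D)$ is effective, and
\[
(K_{X'}+D')^2=(K_X+D)^2+1,\qquad \chi(X'\setminus D')=\chi(X\setminus D)-1 .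
\]
The same argument applies to $(X',D')$. Each contraction lowers the Picard number, so after finitely many steps we reach a pair $(Y,D_Y)$ with $K_Y+D_Y$ nef, $(K_X+D)^2\le(K_Y+D_Y)^2$ and $\chi(Y\setminus D_Y)\le\chi(X\setminus D)$. If $K_Y+D_Y$ is big, \eqref{eq:BMY} gives $(K_X+D)^2\le3\chi(Y\setminus D_Y)\le3\chi(X\setminus D)$. If it is not big, then $(K_X+D)^2\le(K_Y+D_Y)^2=0<3\chi(X\setminus D)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Miyaoka}
Y. Miyaoka, \emph{The maximal number of quotient singularities on surfaces with given numerical invariants}, Math. Ann. 268 (1984), 159--171.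

\bibitem{slides}
\emph{Recent Results On Computability Of Certain Asymptotic Quantities},
\texttt{https://unlblh.github.io/\allowbreak BrianHarbourne/\allowbreak selectedTalks/\allowbreak VietnamSlidesHarbourne.pdf}

\end{thebibliography}
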